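\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{A one-ended surface of nonpositive curvature in $\mathbb{R}^3$\\ that is not a Heegaard surface}


\begin{abstract}
We construct a connected, properly embedded, smooth surface in $\mathbb{R}^3$ with one end and Gauss curvature $K\le 0$ that is not a Heegaard surface. One complementary side is a handlebody. On the other side the surface, which is not simply connected, is $\pi_1$-injective, so that side is not a handlebody. The surface is the boundary of a union of vertical pillars and straight horizontal tubes, and the compressing disks on the outside are blocked by making tubes at consecutive heights cross in projection.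
\end{abstract}

\section{The question and the answer}

Throughout, a \emph{surface} in $\mathbb{R}^3$ is connected, properly embedded, without boundary, and smooth (at least $C^2$). A \emph{handlebody} is a $3$-manifold homeomorphic to a closed regular neighborhood of a connected, properly embedded, locally finite $1$-complex in $\mathbb{R}^3$; infinite genus is allowed. A surface $S\subset\mathbb{R}^3$ is a \emph{Heegaard surface} if $\mathbb{R}^3\setminus S$ has exactly two components and the closure of each is a handlebody. A noncompact surface $S$ has \emph{one end} if for every compact $C\subset S$ exactly one component of $S\setminus C$ has noncompact closure in $S$. For example, a plane has one end and is a Heegaard surface, since a closed half-space is homeomorphic to a closed regular neighborhood of a ray.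

Two facts suggest that surfaces with $K\le 0$ and one end should be unknotted in this sense.
\begin{itemize}
\item[(a)] (Frohman--Meeks) A properly embedded minimal surface in $\mathbb{R}^3$ with one end is a Heegaard surface.
\item[(b)] A properly embedded surface in $\mathbb{R}^3$ with nonpositive Gauss curvature, one end and finite genus is a Heegaard surface.
\end{itemize}
The principal curvatures of a minimal surface are opposite, so $K\le0$. It is natural to ask whether this sign is all that (a) needs. The following problem is from \cite{GTW}: \emph{is every surface of nonpositive Gauss curvature with one end in $\mathbb{R}^3$ a Heegaard surface?} By (b) only infinite genus is at issue. The answer is no.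

\begin{theorem}\label{thm:main}
There is a connected, properly embedded $C^\infty$ surface $S\subset\mathbb{R}^3$ with one end and Gauss curvature $K\le0$ such that $\mathbb{R}^3\setminus S$ has exactly two components, with closures $W$ and $M$, where $W$ is a handlebody, $\pi_1(S)\to\pi_1(M)$ is injective, and $M$ is not a handlebody. In particular $S$ is not a Heegaard surface of $\mathbb{R}^3$.
\end{theorem}

The surface that we construct lies in a slab and is invariant under the translations by $(4,0,0)$ and $(0,0,12)$, with compact quotient; hence its second fundamental form is bounded. By (b) it has infinite genus.

Section~\ref{sec:disks} explains, on small examples, what has to be arranged, and proves the one lemma of plane topology on which everything rests. Section~\ref{sec:pattern} gives the combinatorial pattern and Section~\ref{sec:surface} the surface. Section~\ref{sec:global} treats its elementary topology, and Section~\ref{sec:inc} proves injectivity on the outer side.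

\section{Compressing disks and how to block them}\label{sec:disks}

\subsection{What a handlebody must contain}

A handlebody whose $1$-complex is not a tree has a meridian disk with essential boundary. Hence the boundary of a handlebody cannot be $\pi_1$-injective unless it is simply connected.

\begin{lemma}\label{lem:handlebody}
If $H$ is a handlebody with connected boundary and $\pi_1(\partial H)\to\pi_1(H)$ is injective, then $\partial H$ is simply connected.
\end{lemma}

\begin{proof}
We may take $H\subset\mathbb{R}^3$ to be a closed regular neighborhood of a connected, properly embedded, locally finite $1$-complex $G$. If $G$ is a tree, then $\pi_1(H)\cong\pi_1(G)=1$, so $\pi_1(\partial H)=1$.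

Otherwise there is an embedded circle $c\subset G$; let $\epsilon$ be an edge of $G$ on $c$. Let $D_\epsilon\subset H$ be a meridian disk, so that $D_\epsilon\cap\partial H=\partial D_\epsilon$ and $D_\epsilon$ meets $G$ in a single point, transversally, in the interior of $\epsilon$. The curve $\partial D_\epsilon$ is null-homotopic in $H$, hence, by injectivity, in $\partial H$. So it bounds a singular disk $D'$ in $\partial H$, and $D_\epsilon+D'$ is a singular $2$-cycle mod $2$ in $\mathbb{R}^3$. Since $c\subset\operatorname{int}H$ misses $D'$, the mod $2$ intersection number of this cycle with $c$ is $1$. But every $2$-cycle in $\mathbb{R}^3$ is a boundary, so the number is $0$, a contradiction.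
\end{proof}

We therefore look for a surface that is not simply connected but is $\pi_1$-injective on one side.

\subsection{One pillar}

Let $D\subset\mathbb{R}^2$ be a closed disk with smooth boundary. The cylinder $\partial D\times\mathbb{R}$ has $K=0$. Its outer side is $(\mathbb{R}^2\setminus\operatorname{int}D)\times\mathbb{R}$, and the inclusion of the cylinder induces an isomorphism of fundamental groups, both infinite cyclic. By Lemma~\ref{lem:handlebody} the outer side is not a handlebody. So without the hypothesis of one end the answer to the question is trivially no. A cylinder has two ends, however, and a family of parallel cylinders is not connected. We must join pillars to each other, arbitrarily high up and arbitrarily far down, without creating compressing disks on the outside.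

Two flat vertical faces that look at each other can be joined by a straight horizontal tube whose ends flare out into the faces. A surface of revolution of this shape has $K\le0$ (Section~\ref{sec:surface}), so curvature is no obstacle.

\subsection{Two tubes over the same segment}\label{subsec:stack}

Join two pillars over $p,q\in\mathbb{R}^2$ by tubes over the segment $[p,q]$ at heights $0$ and $1$, with nothing in between. The vertical rectangle over this segment, between the two pillars and between the two tubes, lies on the outer side. Its boundary runs along the top of the lower tube, up one pillar, back along the bottom of the upper tube, and down the other pillar. It meets the central meridian circle of the lower tube exactly once, transversally. A null-homotopic curve has mod $2$ intersection number $0$ with every closed curve; so the boundary of the rectangle is not null-homotopic in the surface, and the rectangle is a compressing disk.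

A tube at an intermediate height over a segment $f$ that crosses $[p,q]$ in projection cuts through this rectangle. The tubes over $f$ must in turn be separated from each other by tubes crossing them, and so on. This suggests tubes at all integer heights such that each one is crossed, in projection, by some tube one level above and by some tube one level below.

\subsection{The dumbbell}\label{subsec:dumbbell}

It remains to see why crossing blocks \emph{all} disks, and not only the rectangles. Consider a tube over $e=[p,q]$ and, one level below, a tube over $f=[p',q']$ crossing $e$. A compressing disk is going to be cut along the horizontal plane at the level of $f$. The relevant question is which paths on the pillars over $p,q$ and on the underside of the tube over $e$ can be deformed, outside the solid pillars and tubes, to paths in that plane. Project everything to the $xy$-plane. Up to homotopy, the first path moves in the \emph{dumbbell} consisting of two circles around $p$ and $q$ and the part of $e$ between them. The second path avoids $f$, because the solid tube over $f$ contains $f$ at its level. All homotopies avoid the set $V$ of points over which pillars stand.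

So let $X=\mathbb{R}^2\setminus V$, where $V$ is closed and discrete with $f\cap V=\{p',q'\}$, and let $f^\circ=f\setminus\{p',q'\}$, a closed subset of $X$. A path in the dumbbell that runs once along $e$ crosses $f^\circ$ once. The parity of the number of crossings with $f^\circ$ is unchanged under homotopies in $X$ that fix endpoints off $f^\circ$, so this path cannot be deformed off $f$. A path that runs along $e$, then $j\ne0$ times around the circle at $q$, and back along $e$ crosses $f^\circ$ twice, and parity is of no use. But if it could be deformed off $f$, then the part between the two crossings could be deformed in $X$ into $f^\circ$. This is impossible, since that part winds $j$ times around $q$. The same idea works in general.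

\begin{lemma}\label{lem:dumbbell}
Let $V\subset\mathbb{R}^2$ be closed and discrete, $X=\mathbb{R}^2\setminus V$, and $p\ne q$ in $V$. Let $D_p,D_q$ be disjoint closed disks with smooth boundaries, star-shaped about interior points $p$, $q$, such that each ray from $p$ (from $q$) meets $\partial D_p$ (meets $\partial D_q$) once, transversally. Let $e=[p,q]$, and assume $(D_p\cup e\cup D_q)\cap V=\{p,q\}$. Put $e'=e\setminus(\operatorname{int}D_p\cup\operatorname{int}D_q)$ and
\[
\Gamma=\partial D_p\cup e'\cup\partial D_q .
\]
Let $f=[p',q']$ be a segment with $f\cap V=\{p',q'\}$, disjoint from $D_p\cup D_q$ and crossing $e$ transversally at one point $x_0$ interior to $f$. Let $\tau$ be a path in $\Gamma$ with endpoints in $\partial D_p\cup\partial D_q$. If $\tau$ is homotopic rel endpoints in $X$ to a path disjoint from $f$, then $\tau$ is homotopic rel endpoints in $\Gamma$ to a path in $\partial D_p\cup\partial D_q$.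
\end{lemma}

\begin{proof}
By the assumptions on the disks, $e'$ is a segment that joins the two circles and meets each of them in one endpoint. So $\Gamma$ is a graph, and $\tau$ is homotopic rel endpoints in $\Gamma$ to a path
\[
\tau'=w_0\,\varepsilon_1\,w_1\,\varepsilon_2\cdots\varepsilon_k\,w_k ,
\]
where each $w_j$ is a (possibly constant) path in one of the circles and the $\varepsilon_j$ traverse $e'$ at constant speed in alternating directions. Choose this with $k$ minimal. For $0<j<k$ the path $w_j$ is a loop at an endpoint of $e'$. If its winding number about the center of its disk were $0$, then it would be null-homotopic in its circle, $\varepsilon_jw_j\varepsilon_{j+1}$ would be homotopic to a constant path, and $k$ could be lowered by $2$. So these winding numbers are nonzero. We have to show $k=0$.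

Suppose $k\ge1$, and let $\alpha$ be a path disjoint from $f$ and homotopic to $\tau'$ rel endpoints in $X$. Let $g$ be a map of a disk $B$ to $X$ whose restriction to $\partial B$ is $\tau'$ followed by the reverse of $\alpha$. The set $f^\circ=f\setminus\{p',q'\}$ is a closed $1$-dimensional submanifold of the open surface $X$, and $f^\circ\cap\Gamma=\{x_0\}$. So $g|_{\partial B}$ meets $f^\circ$ exactly $k$ times, transversally, once in each $\varepsilon_j$. Outside small neighborhoods of these $k$ crossings, a small homotopy in $X\setminus f^\circ$ makes the boundary loop smooth; after absorbing it in a collar of $\partial B$ we may take $g$ smooth and transverse to $f^\circ$, with the same $k$ crossings on $\partial B$. Then $g^{-1}(f^\circ)$ is a compact $1$-manifold whose boundary is the set of these crossings. They lie in order on the part of $\partial B$ corresponding to $\tau'$, and they are joined in pairs by disjoint arcs. Since $k\ge1$ there is an arc; one that joins crossings with the smallest possible difference of indices joins neighbors, say the crossings on $\varepsilon_j$ and $\varepsilon_{j+1}$, because crossings between its ends would be joined to each other.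

This arc cuts off a piece of $B$, which shows that the portion of $\tau'$ between the two crossings is homotopic rel endpoints in $X$ to a path in $f^\circ$ from $x_0$ to $x_0$. As $f^\circ$ is contractible, the portion is null-homotopic in $X$. But it runs from $x_0$ along $e'$ to one of the circles, then along $w_j$, and back along $e'$ to $x_0$. Its winding number about the center of that circle, which is not in $X$, equals that of $w_j$, which is nonzero. This is a contradiction.
\end{proof}

The crossing is indispensable: if $f$ missed $e$, the path $e'$ itself would be disjoint from $f$, and the conclusion would fail for it. The assumption that $f$ misses $D_p\cup D_q$ ensures that only the passages $\varepsilon_j$, and not the $w_j$, cross $f^\circ$.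

\section{The pattern of segments}\label{sec:pattern}

We write points of $\mathbb{R}^3$ as $(x,z)$ with $x\in\mathbb{R}^2$ and $z\in\mathbb{R}$. Let
\[
t_i=(i,1),\qquad b_i=(i,0),\qquad V=\{t_i,b_i:\ i\in\mathbb{Z}\}=\mathbb{Z}\times\{0,1\}.
\]
Pillars will stand over the points of $V$. For $n\in\mathbb{Z}$ let $\gamma_n=0,2,5$ according to $n\equiv0,1,2\pmod 3$, and let
\[
E_n=\{[t_i,b_{i-\gamma_n}]:\ i\equiv n\pmod 4\}
\]
be the set of segments that will carry the tubes at height $n$; see Figure~\ref{fig:pattern}. Clearly $E_{n+12}=E_n$, and $E_n$ is invariant under translation by $(4,0)$. In the following lemma, (E1) and (E2) keep the tubes apart, (E3) provides the crossings, and (E4) is responsible for connectedness and for the single end.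

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=2.2cm]
\draw[very thick] (0,1)--(0,0);
\draw[very thick] (4,1)--(4,0);
\draw[thick,dashed] (1,1)--(-1,0);
\draw[thick,dashed] (5,1)--(3,0);
\draw[thick,dotted] (2,1)--(-3,0);
\draw[thick,dotted] (6,1)--(1,0);
\foreach \i in {-3,-2,-1,0,1,2,3,4,5,6} {
  \fill (\i,0) circle (1.6pt);
  \fill (\i,1) circle (1.6pt);
  \node[above] at (\i,1.03) {\small $t_{\i}$};
  \node[below] at (\i,-0.03) {\small $b_{\i}$};
}
\end{tikzpicture}
\caption{The edges of $E_0$ (solid), $E_1$ (dashed) and $E_2$ (dotted) with both endpoints among $t_{-3},\dots,t_6,b_{-3},\dots,b_6$. In the full pattern, edges of consecutive levels have no common endpoint, and each edge is crossed by an edge of each of the two neighboring levels.}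
\label{fig:pattern}
\end{figure}

\begin{lemma}\label{lem:pattern}
\begin{itemize}
\item[\textup{(E1)}] The edges of $E_n$ are pairwise disjoint segments without points of $V$ in their interiors.
\item[\textup{(E2)}] An edge of $E_n$ and an edge of $E_{n+1}$ have no common endpoint. Hence at most one edge of $E_n\cup E_{n+1}$ ends at a given $p\in V$.
\item[\textup{(E3)}] Every edge of $E_n$ crosses some edge of $E_{n+1}$, and every edge of $E_{n+1}$ crosses some edge of $E_n$, transversally and at one point interior to both.
\item[\textup{(E4)}] Each segment $[t_i,b_{i-\gamma}]$, with $i\in\mathbb{Z}$ and $\gamma\in\{0,2,5\}$, belongs to $E_n$ for exactly one residue class of $n$ modulo $12$. For every $N$ the graphs with vertex set $V$ and edge sets $\bigcup_{n>N}E_n$ and $\bigcup_{n<-N}E_n$ are connected.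
\end{itemize}
\end{lemma}

\begin{proof}
(E1) The edges of $E_n$ are parallel, lie on distinct lines, and have their interiors strictly between the two rows of $V$.

(E2) The upper endpoints have indices $\equiv n$ and $\equiv n+1\pmod 4$, respectively. The lower ones have indices $\equiv n-\gamma_n$ and $\equiv n+1-\gamma_{n+1}$; these residues agree only if $\gamma_{n+1}-\gamma_n\equiv1\pmod4$. But $\gamma_{n+1}-\gamma_n\in\{2,3,-5\}$, with residues $2,3,3$. The last assertion follows together with (E1).

(E3) Put $\delta=\gamma_{n+1}-\gamma_n$. Consider $[t_i,b_{i-\gamma_n}]\in E_n$ and $[t_j,b_{j-\gamma_{n+1}}]\in E_{n+1}$, and let $m=j-i$. The first coordinate on the second segment minus that on the first one is $m$ in the upper row and $m-\delta$ in the lower row. So the segments cross as claimed if and only if $0<m<\delta$ or $\delta<m<0$. Take $m=1$ if $\delta\in\{2,3\}$ and $m=-3$ if $\delta=-5$; in all cases $m\equiv1\pmod 4$. Given $i\equiv n$, the index $j=i+m\equiv n+1$ provides a crossing edge of $E_{n+1}$; given $j\equiv n+1$, the index $i=j-m\equiv n$ provides one of $E_n$.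

(E4) The segment belongs to $E_n$ if and only if $n\equiv i\pmod4$ and $n$ lies in the residue class modulo $3$ with $\gamma_n=\gamma$. By the Chinese remainder theorem this is one class modulo $12$, which contains numbers $>N$ and numbers $<-N$. So both graphs have as edges all segments $[t_i,b_{i-\gamma}]$. The point $b_i$ is adjacent to $t_i,t_{i+2},t_{i+5}$. Since $\gcd(2,5)=1$, all $t_i$ lie in one component, and every $b_i$ is adjacent to some of them.
\end{proof}

\section{The surface}\label{sec:surface}

\paragraph{Pillars.} Tubes will leave the pillars in the six directions $u=\pm(\gamma,1)/\sqrt{1+\gamma^2}$, $\gamma\in\{0,2,5\}$. We use one cross section for all pillars, with a flat face for each of these directions. Let $r_0=\frac1{40}$, $\omega=\frac1{20}$ (radians) and $\eta=\frac1{1000}$, and let $\theta_u$ be the polar angle of $u$. The smallest gap between the six angles is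
\[
\arctan\tfrac12-\arctan\tfrac15=\arctan\tfrac3{11}>0.26>4\omega .
\]
Let $\chi_u:S^1\to[0,1]$ be smooth, equal to $1$ for $|\theta-\theta_u|\le\omega$ and to $0$ for $|\theta-\theta_u|\ge2\omega$. Let $D$ be the closed region, star-shaped about $0$, bounded by the smooth curve
\[
r(\theta)=r_0\Bigl(1+\sum_u\chi_u(\theta)\bigl(\sec(\theta-\theta_u)-1\bigr)\Bigr),
\]
where each summand is taken to be $0$ outside the support of $\chi_u$. Since $r\le r_0\sec(2\omega)<2r_0$, the region $D$ lies in the disk of radius $\frac1{20}$. In the sector $|\theta-\theta_u|\le\omega$ it is given by $\langle x,u\rangle\le r_0$. There $\partial D$ is a segment, called a \emph{flat}, perpendicular to $u$ with center $r_0u$ and half-length $r_0\tan\omega>r_0\omega=\frac1{800}>\eta$.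

For $p\in V$ put $D_p=p+D$. These disks are pairwise disjoint. The pillar over $p$ is $D_p\times\mathbb{R}$; its boundary has $K=0$.

\paragraph{Tubes.} Let $e=[p,q]\in E_n$ and let $u$ be the direction from $p$ to $q$. The points $p+r_0u$ and $q-r_0u$ are the centers of flats of $D_p$ and $D_q$ perpendicular to $u$, at distance $\ell=|p-q|-2r_0\ge\frac{19}{20}$. Let $s\in[0,\ell]$ be the axial coordinate along $e\times\{n\}$ from one flat to the other, and let $r$ be the distance from this axis.

We choose the profile curve. Let $(s(\tau),r(\tau))$ be a smooth unit-speed curve with $(s',r')=(\cos\psi,\sin\psi)$. Here $\psi$ increases from $-\frac\pi2$ to $0$, and $\psi'\ge0$ is a bump function which is positive inside its support interval and symmetric about the midpoint $c$ of that interval. Then $\psi(c+\sigma)=-\frac\pi2-\psi(c-\sigma)$, so $\cos\psi(c+\sigma)=-\sin\psi(c-\sigma)$, and the total increments of $s$ and of $-r$ over the support interval are equal. Scale so that both are $\eta/2$, and let the curve start at $(s,r)=(0,\eta)$; it ends at $(\eta/2,\eta/2)$. Because all derivatives of $\psi$ vanish at the ends, the curve joins the ray $\{s=0,\ r\ge\eta\}$ to the ray $\{r=\eta/2,\ s\ge\eta/2\}$ smoothly. Continue along $r=\eta/2$, and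 use the mirror image near $s=\ell$. As $\cos\psi>0$ inside the bend, the part from $(0,\eta)$ to $(\ell,\eta)$ is a graph $r=\rho(s)$ with $\rho$ continuous and $\frac\eta2\le\rho\le\eta$. Let
\[
T_e=\{r=\rho(s)\},\qquad \hat T_e=\{r\le\rho(s)\}\qquad(0\le s\le\ell)
\]
be the surface of revolution and the solid tube. The surface $T_e$ continues smoothly into the flat faces of the two pillars. A surface of revolution with unit-speed profile has $K=-r''/r$, so on $T_e$
\[
K=-\frac{\psi'\cos\psi}{r}\le0
\]
in the bend near $s=0$. The same holds by symmetry near $s=\ell$, and $K=0$ in between.

\paragraph{Disjointness.} Tubes at different levels are disjoint since $\eta<\frac12$. The axes at one level lie on parallel lines at distance at least $4/\sqrt{26}>2\eta$, so tubes at one level are disjoint.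

Let $p'\in V$ not be an endpoint of $e=[t_i,b_{i-\gamma}]$. The line through $e$ meets the two rows of $V$ only in the endpoints of $e$. So $p'$ is displaced from this line, within its row, by a nonzero integer, and
\begin{equation}\label{eq:dist}
\operatorname{dist}(p',e)\ge\frac1{\sqrt{1+\gamma^2}}\ge\frac1{\sqrt{26}}>0.19>\frac1{20}+\eta .
\end{equation}
In particular $e\cap D_{p'}=\varnothing$, and $\hat T_e$ is disjoint from the pillar over $p'$.

Finally let $p$ be an endpoint of $e$ and $u$ the direction of $e$ at $p$. The points of $\hat T_e$ have axial distance at least $r_0$ from $p$ and distance at most $\eta$ from the axis. So they project to polar angles about $p$ within $\arctan(\eta/r_0)=\arctan\frac1{25}<\omega$ of $\theta_u$. In this sector $D_p$ is $\{\langle\,\cdot-p,u\rangle\le r_0\}$. Hence $\hat T_e$ meets $D_p\times\mathbb{R}$ exactly in its end disk, of radius $\eta$, which lies inside a flat face.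

\paragraph{Definition.} Put
\[
W=\bigcup_{p\in V}D_p\times\mathbb{R}\ \cup\ \bigcup_{n\in\mathbb{Z}}\bigcup_{e\in E_n}\hat T_e,\qquad
S=\partial W,\qquad M=\mathbb{R}^3\setminus\operatorname{int}W .
\]
The union is locally finite, so $W$ is closed. The set $S$ consists of the cylinders $\partial D_p\times\mathbb{R}$, minus open disks of radius $\eta$ in flat faces, together with the $T_e$. At each level at most one disk is removed from a given cylinder, by (E1). So $S$ is a properly embedded $C^\infty$ submanifold with $K\le0$. Near each of its points $W$ lies on exactly one side, so $W$ and $M$ are $3$-manifolds with boundary $S$. The surface lies between the planes at second coordinate $-\frac1{20}$ and $1+\frac1{20}$, and by the invariance of the sets $E_n$ it is invariant under the translations by $(4,0,0)$ and $(0,0,12)$.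

\section{Global topology}\label{sec:global}

\paragraph{$S$ and $W$ are connected.} The \emph{pillar piece} $(\partial D_p\times\mathbb{R})\cap S$ is a cylinder minus locally finitely many open disks with disjoint closures, so it is connected. By (E4) the tubes connect all of them. Hence $S$ and $W$ are connected, and so is $\operatorname{int}W$.

\paragraph{Vertical fibers of $M$.} Let $\pi:\mathbb{R}^3\to\mathbb{R}^2$ be the projection $(x,z)\mapsto x$, and let
\[
P=\mathbb{R}^2\setminus\bigcup_{p\in V}\operatorname{int}D_p .
\]
For $e=[p,q]\in E_n$ let $N_e\subset P$ be the strip with $N_e\times\{n\}=\hat T_e\cap\{z=n\}$. It is a disk that meets $\partial P$ in two \emph{end segments}, one in $\partial D_p$ and one in $\partial D_q$; its other two boundary arcs are its \emph{sides}. For $x\in N_e$ with axial coordinate $s$ and distance $d$ from $e$ let $h_n(x)=\sqrt{\rho(s)^2-d^2}$, and let $h_n=0$ on the rest of $P$. Since $d=\rho(s)$ on the sides, and since beyond the end segments one leaves $P$, the function $h_n$ is continuous on $P$. Over $N_e$ the tube $\hat T_e$ is $\{|z-n|\le h_n(x)\}$. Over a point $x$ in the relative interior of an end segment, the points with $|z-n|<h_n(x)$ lie on an open end disk and are interior to $W$. Hence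
\begin{equation}\label{eq:fibers}
M=\{(x,z):\ x\in P,\ |z-n|\ge h_n(x)\ \text{for all } n\in\mathbb{Z}\}.
\end{equation}

\paragraph{The two complementary components.} As $h_n\le\eta<\frac12$, every point of $M$ can be moved vertically inside $M$ into some slice $P\times\{n+\frac12\}$. The set $P$ is connected, being the plane minus the interiors of a locally finite family of disjoint closed disks, and the slices are joined by the line over the point $(0,3)\in\mathbb{R}^2$, which lies in $M$. So $M$ and its interior are connected. Therefore $\mathbb{R}^3\setminus S$ has exactly the two components $\operatorname{int}W$ and $\operatorname{int}M$, with closures $W$ and $M$.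

\paragraph{$W$ is a handlebody.} Let $G_0$ be the graph with vertices $(p,n)\in V\times\mathbb{Z}$, vertical edges $\{p\}\times[n,n+1]$, and edges $e\times\{n\}$ for $e\in E_n$. It is connected, locally finite and properly embedded. The set $W$ is the locally finite union of the balls $D_p\times[n-\frac14,n+\frac14]$ and the $1$-handles $D_p\times[n+\frac14,n+\frac34]$ and $\hat T_e$. These handles are attached to the balls along disjoint disks, in the pattern of $G_0$. A closed regular neighborhood $N(G_0)$ is likewise a union of one ball per vertex and one $1$-handle per edge with the same incidences. We claim that two such unions, both embedded in $\mathbb{R}^3$ and oriented by it, are homeomorphic. Disjoint disks in a sphere can be carried to any other disjoint disks, in any prescribed order, by an orientation-preserving homeomorphism, and this extends over the ball. So we can choose orientation-preserving homeomorphisms between corresponding balls that carry attaching disks to corresponding attaching disks. Now identify a handle and its counterpart with $D^2\times[0,1]$, preserving orientation. The maps already given on $D^2\times\{0\}$ and $D^2\times\{1\}$ preserve the boundary orientations of the balls, hence those of the handles, so both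 are orientation-preserving homeomorphisms of $D^2$. Such homeomorphisms are isotopic, and an isotopy is an extension over the handle. Thus $W\cong N(G_0)$ is a handlebody.

\paragraph{$S$ has one end.} Say that $t_i$ and $b_i$ have index $i$. Let $L_N\subset S$ be the union of the sets $(\partial D_p\times[-N-\frac12,N+\frac12])\cap S$ for $p$ of index $|i|\le N$, and of the $T_e$ with $e\in E_n$, $|n|\le N$, having at least one endpoint of index $|i|\le N$. The sets $L_N$ are compact, and every bounded subset of $S$ lies in $L_N$ for large $N$. The set $S\setminus L_N$ is the union of
\begin{itemize}
\item full pillar pieces ($|i|>N$), minus finitely many boundary circles of removed tubes;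
\item upper and lower parts of pillar pieces ($|i|\le N$), with $z>N+\frac12$ or $z<-N-\frac12$;
\item the remaining $T_e$. Each has level $|n|>N$, or end indices that both have absolute value $>N$. So each joins two of the pieces listed before.
\end{itemize}
All these pieces are connected. By (E4) the tubes at levels $n>N$ put all upper and all full pieces into one component, and the tubes at levels $n<-N$ do the same for all lower and all full pieces. So $S\setminus L_N$ is connected, and its closure is noncompact. Given a compact $C\subset S$, choose $L_N\supset C$. The component of $S\setminus C$ containing $S\setminus L_N$ has noncompact closure. Every other component lies in the compact set $L_N$, so its closure is compact. Thus $S$ has one end.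

\paragraph{Meridians.} \emph{The central meridian circle of $T_e$ is not null-homotopic in $S$; in particular $S$ is not simply connected.} Let $e=[p,q]\in E_n$. Then $e\in E_{n+12}$ as well. Consider a simple closed curve in $S$ that runs along $T_e$ from $p$ to $q$, then on the pillar piece of $q$, back along the tube over $e$ at level $n+12$, and then on the pillar piece of $p$. It meets the central meridian of $T_e$ exactly once, transversally, which proves the claim. Both curves can be taken in $\{n-1\le z\le n+13\}$. So their translates by $(0,0,24k)$, $k\in\mathbb{Z}$, are infinitely many disjoint pairs of curves crossing once on the orientable surface $S$. This shows directly that $S$ has infinite genus, as it must by (b).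

\section{$S$ is $\pi_1$-injective on the outer side}\label{sec:inc}

The plan is as follows. Given a loop in $S$ that bounds a singular disk in $M$, we cut the disk along the horizontal planes at integer heights. An outermost piece is bounded by an arc on $S$ between two consecutive planes and an arc in one of these planes. Lemma~\ref{lem:path} below says that the first arc can be deformed in $S$ into the plane; this reduces the number of intersections of the loop with the planes. To prove that lemma we project. By~\eqref{eq:fibers}, $\pi$ maps all of $M$ into $P\subset X=\mathbb{R}^2\setminus V$, so every homotopy in $M$ can be observed in the punctured plane $X$, where Lemma~\ref{lem:dumbbell} applies. Put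
\[
F_n=M\cap\{z=n\},\qquad S_n=S\cap\{n\le z\le n+1\}.
\]

\subsection{The pieces}

For $e=[p,q]\in E_m$ put $\Delta_e=D_p\cup N_e\cup D_q$, a closed disk with smooth boundary. We regard $F_m$ also as a subset of $\mathbb{R}^2$. By~\eqref{eq:fibers} it is $\{x\in P:h_m(x)=0\}$. That is, $F_m$ is the plane minus the interiors of the disks $\Delta_e$, $e\in E_m$, and of the $D_p$ for those $p$ at which no edge of $E_m$ ends. Its boundary is $S\cap\{z=m\}$. In particular,
\begin{equation}\label{eq:missf}
F_m\cap f=\varnothing\qquad\text{for every } f\in E_m ,
\end{equation}
as $f\subset\operatorname{int}\Delta_f$. Along $S\cap\{z=m\}$ the normal of $S$ is horizontal, trivially on pillars and by reflection symmetry on tubes. So $m$ is a regular value of $z|_S$.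

By~\eqref{eq:fibers}, $S_n$ is the union of the following sets. For $p\in V$ let
\[
U_p=\{(x,z):\ x\in\partial D_p,\ n+h_n(x)\le z\le n+1-h_{n+1}(x)\}.
\]
For $e\in E_n$ let $H_e=\{(x,n+h_n(x)):x\in N_e\}$, and for $e\in E_{n+1}$ let $H_e=\{(x,n+1-h_{n+1}(x)):x\in N_e\}$. These are the upper, respectively lower, halves of the tubes, and they are pairwise disjoint. If $e=[p,q]$, then $H_e$ meets $U_p$ and $U_q$ in the arcs over the end segments of $N_e$, and it meets no other $U_{p'}$. By (E2) at most one edge of $E_n\cup E_{n+1}$ ends at a given point. So each component $Q$ of $S_n$ is of one of two kinds:
\begin{itemize}
\item $Q=U_p=\partial D_p\times[n,n+1]$, where $p$ is not an endpoint of an edge of $E_n\cup E_{n+1}$;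
\item $Q=Q_e=U_p\cup H_e\cup U_q$, where $e=[p,q]\in E_n\cup E_{n+1}$.
\end{itemize}
Put $Z_Q=\mathbb{R}^2\setminus\{p\}$ in the first case and $Z_Q=\mathbb{R}^2\setminus\{p,q\}$ in the second. Note that $X\subset Z_Q$.

\begin{lemma}\label{lem:Q}
Let $Q$ be a component of $S_n$. Two paths in $Q$ with the same endpoints are homotopic rel endpoints in $Q$ if their projections are homotopic rel endpoints in $Z_Q$.
\end{lemma}

\begin{proof}
It suffices that $\pi$ induces an injection $\pi_1(Q)\to\pi_1(Z_Q)$. If $Q=U_p$, this holds because $\pi:U_p\to\partial D_p$ and the inclusion $\partial D_p\to\mathbb{R}^2\setminus\{p\}$ are homotopy equivalences.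

Let $Q=Q_e$ and $\Theta_e=\partial D_p\cup N_e\cup\partial D_q$. If $e\in E_n$, move each point $(x,z)$ of $U_p\cup U_q$ vertically down to $(x,n+h_n(x))$ and keep $H_e$ fixed. This is a deformation retraction of $Q_e$ onto $\{(x,n+h_n(x)):x\in\Theta_e\}$, which $\pi$ maps homeomorphically onto $\Theta_e$. If $e\in E_{n+1}$, move upward instead. So $\pi:Q_e\to\Theta_e$ is a homotopy equivalence. The inclusion $\Theta_e\subset Z_Q$ is one as well. Indeed, $Z_Q$ deformation retracts radially onto $\mathbb{R}^2\setminus(\operatorname{int}D_p\cup\operatorname{int}D_q)$, and this set is the union of $\Theta_e$ and the closed exterior $\mathbb{R}^2\setminus\operatorname{int}\Delta_e$, which deformation retracts onto $\partial\Delta_e\subset\Theta_e$.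
\end{proof}

\subsection{Paths in a slab}

The next lemma is the heart of the matter. It applies to the two boundary arcs of an outermost piece of a disk. Its hypothesis refers only to $X$, so the piece itself need not stay between the two planes.

\begin{lemma}\label{lem:path}
Let $m\in\{n,n+1\}$, and let $\sigma$ be a path in $S_n$ with endpoints in $\{z=m\}$. If $\pi\circ\sigma$ is homotopic rel endpoints in $X$ to a path $\alpha$ in $F_m\subset\mathbb{R}^2$, then $\sigma$ is homotopic rel endpoints in $S_n$ to a path in $S\cap\{z=m\}$.
\end{lemma}

\begin{proof}
Let $Q$ be the component of $S_n$ containing $\sigma$, and let $m'$ be the element of $\{n,n+1\}$ other than $m$. The crossings (E3) are needed only in Case 3, where the tube of $Q$ is not at the level $m$.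

\emph{Case 1: $Q=U_p=\partial D_p\times[n,n+1]$.} Push $\sigma$ vertically to level $m$.

\emph{Case 2: $Q=Q_e$ with $e\in E_m$.} Here $Q_e\cap\{z=m\}$ is the circle $\partial\Delta_e\times\{m\}$, consisting of the sides of $N_e$ and of the parts of $\partial D_p$ and $\partial D_q$ outside the open end segments. The path $\alpha$ lies in $F_m\subset\mathbb{R}^2\setminus\operatorname{int}\Delta_e$, which deformation retracts onto $\partial\Delta_e$. So $\alpha$ is homotopic rel endpoints in $\mathbb{R}^2\setminus\operatorname{int}\Delta_e\subset Z_Q$ to a path $\kappa$ in $\partial\Delta_e$. The paths $\sigma$ and $\kappa\times\{m\}$ in $Q_e$ have the same endpoints, and their projections are homotopic rel endpoints in $Z_Q$. By Lemma~\ref{lem:Q} they are homotopic rel endpoints in $Q_e$.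

\emph{Case 3: $Q=Q_e$ with $e=[p,q]\in E_{m'}$.} By (E2) no edge of $E_m$ ends at $p$ or $q$, and the tube over $e$ stays away from level $m$. So $Q_e\cap\{z=m\}$ consists of the two full circles $\partial D_p\times\{m\}$ and $\partial D_q\times\{m\}$. By (E3) there is an edge $f\in E_m$ that crosses $e$. By (E2) and~\eqref{eq:dist} it is disjoint from $D_p\cup D_q$, and by~\eqref{eq:missf} it is disjoint from $\alpha$. The strip $N_e$ deformation retracts onto the union of its end segments and $e'=e\cap P$. So $\Theta_e$ deformation retracts onto the dumbbell $\Gamma=\partial D_p\cup e'\cup\partial D_q$, with the circles fixed. Hence $\pi\circ\sigma$ is homotopic rel endpoints in $\Theta_e\subset X$ to a path $\tau$ in $\Gamma$, and $\tau$ is homotopic rel endpoints in $X$ to $\alpha$. The remaining hypotheses of Lemma~\ref{lem:dumbbell} hold by (E1) and the choice of the disks. So $\tau$ is homotopic rel endpoints in $\Gamma$ to a path $\kappa$ in $\partial D_p\cup\partial D_q$. Thus the projections of $\sigma$ and $\kappa\times\{m\}$ are homotopic rel endpoints in $\Theta_e\subset Z_Q$. By Lemma~\ref{lem:Q}, $\sigma$ is homotopic rel endpoints in $Q_e$ to $\kappa\times\{m\}$.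
\end{proof}

\subsection{Cutting a disk along horizontal planes}

\begin{proposition}\label{prop:inj}
The map $\pi_1(S)\to\pi_1(M)$ is injective.
\end{proposition}

\begin{proof}
Let $\lambda$ be a loop in $S$ that is null-homotopic in $M$. After a homotopy in $S$ we may assume that $\lambda$ is smooth and transverse to the curves $S\cap\{z\in\mathbb{Z}\}$; let $k$ be the number of its crossings with them. We show by induction on $k$ that $\lambda$ is null-homotopic in $S$.

\emph{$k=0$.} Then $\lambda$ lies in a component $Q$ of some $S_n$. It is null-homotopic in $M$, so $\pi\circ\lambda$ is null-homotopic in $\pi(M)=P\subset X\subset Z_Q$. By Lemma~\ref{lem:Q}, $\lambda$ is null-homotopic in $Q$.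

\emph{$k>0$.} Extend $\lambda$ to a map $g:B\to M$ of a disk $B$. Using a collar of $S=\partial M$ we may take $g$ smooth with $g(\operatorname{int}B)\subset\operatorname{int}M$. We also want every integer to be a regular value of $z\circ g$. Since integers are regular values of $z|_S$ and $\lambda$ is transverse to the curves $S\cap\{z\in\mathbb{Z}\}$, they are regular values of $z\circ\lambda$. So the regularity of $z\circ g$ holds on a compact neighborhood $A$ of $\partial B$. To obtain it elsewhere, let $\phi$ be a smooth function on $B$ that vanishes near $\partial B$ and equals $1$ outside $A$, and add $\delta\phi$ to the $z$-coordinate of $g$. For small $\delta$ the map still goes to $M$, because $g$ maps the support of $\phi$ to a compact subset of $\operatorname{int}M$, and regularity on $A$ persists. By Sard's theorem $\delta$ can be chosen so that regularity holds also where $\phi=1$.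

Then $(z\circ g)^{-1}(\mathbb{Z})$ is a compact $1$-manifold, properly embedded in $B$, whose boundary is the set of the $k$ crossings. Its arcs join the crossings in pairs. Among all arcs $a$ and all arcs $\beta\subset\partial B$ with $\partial\beta=\partial a$, choose a pair such that the interior of $\beta$ contains as few crossings as possible. Since crossings in the interior of $\beta$ would be joined to each other, there are none. Let $\sigma=\lambda|_\beta$. It lies in one $S_n$, and $g(a)\subset F_m$ for some $m\in\{n,n+1\}$. The part of $B$ between $a$ and $\beta$ gives a homotopy rel endpoints in $M$ from $\sigma$ to $g|_a$. (This part may contain closed curves of $(z\circ g)^{-1}(\mathbb{Z})$; they do no harm.) Applying $\pi$, we see that $\pi\circ\sigma$ is homotopic rel endpoints in $P\subset X$ to a path in $F_m\subset\mathbb{R}^2$. By Lemma~\ref{lem:path}, $\sigma$ is homotopic rel endpoints in $S_n$ to a path $\sigma'$ in $S\cap\{z=m\}$.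

Replace $\sigma$ by $\sigma'$ in $\lambda$. As $\lambda$ crosses $\{z=m\}$ at both ends of $\sigma$, the loop continues there to the side of $\{z=m\}$ opposite to the slab containing $\sigma$. As $m$ is a regular value of $z|_S$, we can push $\sigma'$ within $S$ slightly to that side and smooth the result. This removes both crossings and creates none. So $\lambda$ is freely homotopic in $S$ to a loop with $k-2$ crossings, which is null-homotopic in $M$. By induction it is null-homotopic in $S$, and so is $\lambda$.
\end{proof}

\section{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Sections~\ref{sec:surface} and~\ref{sec:global}, $S$ is a connected, properly embedded $C^\infty$ surface with $K\le0$ and one end, its complement has exactly two components with closures $W$ and $M$, the set $W$ is a handlebody, and $S$ is not simply connected. By Proposition~\ref{prop:inj}, $\pi_1(S)\to\pi_1(M)$ is injective. If $M$ were homeomorphic to a handlebody $H$, then $S=\partial M$ would correspond to $\partial H$, and Lemma~\ref{lem:handlebody} would make $S$ simply connected. So $M$ is not a handlebody.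
\end{proof}

\begin{remark}
On the side $M$ the surface has no compressing disk at all. This cannot happen on both sides. Let a connected, properly embedded, non-simply-connected surface $S$ have a complement with two components, with closures $M$ and $W$. If $\pi_1(S)$ injected into both $\pi_1(M)$ and $\pi_1(W)$, then by van Kampen's theorem $1=\pi_1(\mathbb{R}^3)=\pi_1(M)*_{\pi_1(S)}\pi_1(W)$ would contain $\pi_1(S)\ne1$. In this sense Theorem~\ref{thm:main} is extremal: one side is a handlebody, and on the other side $S$ is $\pi_1$-injective.
\end{remark}

\begin{thebibliography}{9}
\bibitem{GTW}
``The Eighth Annual Workshop in Geometric Topology was held at the University of Wisconsin-Milwaukee on June 13--15, 1991. The participants were:'',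
\texttt{http://faculty.tcu.edu/gfriedman/GTW\_archive/Proceedings/Proc8.pdf}.
\end{thebibliography}

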